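\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{A singular value arithmetic--geometric mean inequality for $A^rB^{2-r}+A^{2-r}B^r$}


\begin{abstract}
Let $A,B$ be positive semidefinite $n\times n$ matrices and $\frac12\le r\le\frac32$. We prove that
$2s_j(A^rB^{2-r}+A^{2-r}B^r)\le\lambda_j(A+B)^2$ for $j=1,\dots,n$, and deduce the conjectured inequality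
$(2+t)s_j(A^rB^{2-r}+A^{2-r}B^r)\le 2s_j(A^2+tAB+B^2)$ for $-2<t\le2$. The proof is a matrix version of the scalar
inequality $2g\tau-\tau^2\le g^2$, applied to a suitable $2\times2$ block matrix. We also show that the range of $r$ in the first
inequality is exact.
\end{abstract}

\section{The question and the results}

Throughout, $s_1(X)\ge s_2(X)\ge\cdots$ are the singular values of a complex matrix $X$, and
$\lambda_1(X)\ge\lambda_2(X)\ge\cdots$ are the eigenvalues of a Hermitian $X$; we write $\lambda_j(X)^2$ for $(\lambda_j(X))^2$.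
For Hermitian matrices $X\le Y$ means that
$Y-X$ is positive semidefinite, and $\operatorname{Re}X=\frac12(X+X^*)$. Powers of positive semidefinite
matrices are taken by the spectral decomposition, with $T^0=I$ (so $0^0=1$); negative powers are used only for positive definite matrices.
No invertibility is assumed unless stated.

The following problem is posed in \cite{MT}.

\begin{conjecture}\label{conj}
Let $A,B$ be positive semidefinite matrices of order $n$, and let $r,t$ be real numbers with $1\le 2r\le3$ and $-2<t\le2$. Then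
\[
(2+t)\,s_j(A^rB^{2-r}+A^{2-r}B^r)\le 2\,s_j(A^2+tAB+B^2),\qquad j=1,\dots,n .
\]
\end{conjecture}

It is known that
$(2+t)\|A^rB^{2-r}+A^{2-r}B^r\|\le2\|A^2+tAB+B^2\|$ for every unitarily invariant norm. Such a norm is a monotone function of the singular
values, so the conjecture asks for more: each singular value should obey the inequality separately. We prove that it does.

\paragraph{Which case is the hardest?} If $A=B$, both sides equal $2(2+t)\lambda_j(A)^2$, so the constants are forced. To see the role of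
$t$, divide the right-hand side by $2(2+t)$ and replace the matrix in it by its Hermitian part:
\begin{equation}\label{tform}
\frac{1}{2+t}\operatorname{Re}(A^2+tAB+B^2)=\tfrac12(AB+BA)+\frac{1}{2+t}(A-B)^2 .
\end{equation}
As $t$ grows in $(-2,2]$ this decreases in the order $\le$, so one expects the strongest statement at $t=2$, where the
right-hand side of \eqref{tform} is $\frac14(A+B)^2$. (For $t\le-2$ the left side of the conjecture is nonpositive, and there is nothing to prove.) This suggests
the following target.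

\begin{theorem}\label{main}
Let $A,B\ge0$ be $n\times n$ and $\frac12\le r\le\frac32$. Then
\[
2\,s_j(A^rB^{2-r}+A^{2-r}B^r)\le\lambda_j(A+B)^2,\qquad j=1,\dots,n .
\]
\end{theorem}

\begin{theorem}\label{conjthm}
Let $A,B\ge0$ be $n\times n$, $\frac12\le r\le\frac32$ and $-2<t\le2$. Then for $j=1,\dots,n$
\[
(2+t)\,s_j(A^rB^{2-r}+A^{2-r}B^r)\le2\,\lambda_j\bigl(\operatorname{Re}(A^2+tAB+B^2)\bigr)\le2\,s_j(A^2+tAB+B^2).
\]
In particular, Conjecture~\ref{conj} is true.
\end{theorem}

Theorem~\ref{main} is a special case of a statement about blocks of positive semidefinite matrices.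

\begin{theorem}\label{block}
Let $G=\begin{pmatrix}P&W\\W^*&Q\end{pmatrix}\ge0$, where $P$ is $p\times p$ and $Q$ is $q\times q$, and let $0\le a\le1$. Then
\[
2\,s_j(P^aWQ^{1-a}+P^{1-a}WQ^a)\le\lambda_j(G)^2,\qquad 1\le j\le\min(p,q).
\]
\end{theorem}

\begin{theorem}\label{sharp}
\textup{(i)} The constant in Theorem~\ref{main} is best possible. For each real $r\notin[\frac12,\frac32]$ the inequality of
Theorem~\ref{main} fails for suitable positive definite $2\times2$ matrices $A,B$, simultaneously for $j=1$ and $j=2$.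

\textup{(ii)} For each $t>2$ and each $r\in[\frac12,\frac32]$, the first inequality of Theorem~\ref{conjthm} fails for some $2\times2$ matrices
$A,B\ge0$.
\end{theorem}

Thus the range $\frac12\le r\le\frac32$ is exact for Theorem~\ref{main}, which is the case $t=2$ of the first inequality in
Theorem~\ref{conjthm}, and $t\le2$ is exact for that first inequality. When $r\notin[\frac12,\frac32]$ or $t>2$,
we make no claim about the weaker inequality with $s_j(A^2+tAB+B^2)$ on the right.

\paragraph{Numbers.} For $n=1$ let $A=a$ and $B=b$ be positive numbers. By homogeneity we may take $a=e^u$, $b=e^{-u}$; then the inequality of Theorem~\ref{main} reads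
\[
2\cosh(2\beta u)\le1+\cosh(2u),\qquad \beta=r-1 .
\]
Comparing Taylor coefficients, this holds for all $u$ if $2\beta^{2k}\le1$ for all $k\ge1$, that is, if $\beta^2\le\frac12$; and if
$\beta^2>\frac12$ it fails for small $u\ne0$, because of the $u^2$ term. So positive numbers, and hence, by simultaneous diagonalization,
commuting positive definite matrices, allow $|r-1|\le1/\sqrt2$, a larger range than
$|r-1|\le\frac12$. By Theorem~\ref{sharp}, the threshold $\frac12$ is an effect of noncommutativity.

\begin{example}\label{rankone}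
A simple noncommuting pair is $A=vv^*$, $B=ww^*$ with real unit vectors $v,w\in\mathbb R^2$ and $\langle v,w\rangle=c\in(0,1)$.
For $\frac12\le r\le\frac32$ the exponents $r,2-r$ are positive, so $A^rB^{2-r}=A^{2-r}B^r=AB=c\,vw^*$. Hence the singular
values of $A^rB^{2-r}+A^{2-r}B^r$ are $2c$ and $0$. With $V=[\,v\ \ w\,]$ we have $A+B=VV^*$, whose eigenvalues are those of
$V^*V=\begin{pmatrix}1&c\\c&1\end{pmatrix}$, namely $1\pm c$. So Theorem~\ref{main} says
$4c\le(1+c)^2$ for $j=1$ and $0\le(1-c)^2$ for $j=2$.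

Moreover, for every real $t$, $\operatorname{Re}(A^2+tAB+B^2)=VRV^*$ with $R=\begin{pmatrix}1&tc/2\\tc/2&1\end{pmatrix}$. Its eigenvalues are those of
$R\,V^*V$. Both factors have the eigenvectors $(1,\pm1)^{T}$, so the eigenvalues are
\begin{equation}\label{rankoneeig}
(1+\tfrac{tc}2)(1+c)\quad\text{and}\quad(1-\tfrac{tc}2)(1-c).
\end{equation}
\end{example}

\section{Facts used}\label{facts}

\noindent\textbf{(F1) Courant--Fischer.} Let $X$ be Hermitian of order $N$ and $\mathcal V\subseteq\mathbb C^N$ a subspace of codimension at most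
$j-1$ with $\langle Xx,x\rangle\le\mu\|x\|^2$ on $\mathcal V$. Then $\lambda_j(X)\le\mu$. Indeed, $\mathcal V$ meets the span
of orthonormal eigenvectors for $\lambda_1(X),\dots,\lambda_j(X)$ in a nonzero vector, since the dimensions add up to more than $N$, and on that span $\langle Xx,x\rangle\ge\lambda_j(X)\|x\|^2$.
Conversely, $\langle Xx,x\rangle\le\lambda_j(X)\|x\|^2$ for $x$ orthogonal to orthonormal eigenvectors for
$\lambda_1(X),\dots,\lambda_{j-1}(X)$. Together these give monotonicity: $X\le Y$ implies $\lambda_j(X)\le\lambda_j(Y)$.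

\smallskip\noindent\textbf{(F2)} If $T\ge0$ and $f\le g$ are real functions on $[0,\infty)$, then $f(T)\le g(T)$; diagonalize $T$.

\smallskip\noindent\textbf{(F3)} For a $p\times q$ matrix $K$, the Hermitian matrix $\begin{pmatrix}0&K\\K^*&0\end{pmatrix}$ has eigenvalues
$\pm s_i(K)$, $1\le i\le\min(p,q)$, and $|p-q|$ zeros, as the singular value decomposition of $K$ shows. In particular its $j$-th eigenvalue is
$s_j(K)$ for $j\le\min(p,q)$.

\smallskip\noindent\textbf{(F4)} $Z^*Z$ and $ZZ^*$ have the same nonzero eigenvalues, with multiplicities.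

\smallskip\noindent\textbf{(F5) Fan--Hoffman.} $\lambda_j(\operatorname{Re}X)\le s_j(X)$ for every square $X$. Indeed, on the span of the right
singular vectors for $s_j(X),s_{j+1}(X),\dots$, which has codimension $j-1$,
\[
\langle(\operatorname{Re}X)x,x\rangle=\operatorname{Re}\langle Xx,x\rangle\le\|Xx\|\,\|x\|\le s_j(X)\|x\|^2,
\]
and (F1) applies.

\section{The idea in the case $r=1$}\label{rone}

For $r=1$, Theorem~\ref{main} says $4s_j(AB)\le\lambda_j(A+B)^2$. The two sides are of different kinds: singular values of a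
product that need not be Hermitian, and squares of eigenvalues. We bring both to Hermitian matrices of order $2n$.

For the right side, write $A+B=ZZ^*$ with $Z=[\,A^{1/2}\ \ B^{1/2}\,]$, and let
\begin{equation}\label{G}
G=Z^*Z=\begin{pmatrix}A&A^{1/2}B^{1/2}\\B^{1/2}A^{1/2}&B\end{pmatrix}\ge0 .
\end{equation}
Both $G$ and $A+B$ are positive semidefinite, so (F4) gives
\begin{equation}\label{lamG}
\lambda_j(G)=\lambda_j(A+B),\qquad j\le n .
\end{equation}
For the left side, (F3) tells us to put $AB$ into an off-diagonal block. With $D=\operatorname{diag}(A,B)$,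
\[
D^{1/2}GD^{1/2}=\begin{pmatrix}A^2&AB\\BA&B^2\end{pmatrix}.
\]
The diagonal blocks are unwanted, but together they are exactly $D^2$. So, with $T=2D$,
\begin{equation}\label{Hone}
H:=2T^{1/2}GT^{1/2}-T^2=4\begin{pmatrix}0&AB\\BA&0\end{pmatrix},\qquad \lambda_j(H)=4s_j(AB)\quad(j\le n).
\end{equation}
The factor $2$ in $T=2D$ is the one for which the diagonal of $2T^{1/2}GT^{1/2}-T^2$ cancels: for $T=sD$ it is $(2s-s^2)D^2$.

What remains is $\lambda_j(H)\le\lambda_j(G)^2$, a matrix form of the inequality $2g\tau-\tau^2\le g^2$ for numbers. If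
$G\le\gamma I$, then $H\le2\gamma T-T^2=\gamma^2I-(\gamma I-T)^2\le\gamma^2I$, which settles $j=1$ with $\gamma=\lambda_1(G)$. For larger
$j$ put $\gamma=\lambda_j(G)$. Now $\langle Gy,y\rangle\le\gamma\|y\|^2$ is guaranteed only for $y$ in a
subspace of codimension $j-1$, the kernel of the orthogonal projection $E$ onto the span of orthonormal eigenvectors of $G$ for
$\lambda_1(G),\dots,\lambda_{j-1}(G)$. We
need it only for $y=T^{1/2}x$, so we restrict $x$ to $\ker(ET^{1/2})$, whose codimension is at most
$\operatorname{rank}E=j-1$. There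
\[
\langle Hx,x\rangle=2\langle G\,T^{1/2}x,T^{1/2}x\rangle-\langle T^2x,x\rangle\le\langle(2\gamma T-T^2)x,x\rangle\le\gamma^2\|x\|^2 ,
\]
and (F1) gives $\lambda_j(H)\le\gamma^2$. With \eqref{lamG} and \eqref{Hone} this proves $4s_j(AB)\le\lambda_j(A+B)^2$.

Two features carry over to the general case: the bound on $G$ is pulled back to $x$ at the cost of only $j-1$ dimensions, and afterwards only functions
of the single matrix $T$ have to be compared.

\section{General $r$}\label{general}

With $a=r-\frac12$ and $W=A^{1/2}B^{1/2}$, the off-diagonal block of \eqref{G}, we have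
\begin{equation}\label{powers}
A^aWB^{1-a}=A^rB^{2-r},\qquad A^{1-a}WB^a=A^{2-r}B^r .
\end{equation}
So the natural replacement of
$2T^{1/2}GT^{1/2}$ is $T^aGT^{1-a}+T^{1-a}GT^a$, and the inequality to prove is the following.

\begin{proposition}\label{key}
Let $G,T\ge0$ be $N\times N$, let $0\le a\le1$, and put
\[
H=T^aGT^{1-a}+T^{1-a}GT^a-T^2 .
\]
Then $\lambda_j(H)\le\lambda_j(G)^2$ for $j=1,\dots,N$.
\end{proposition}

The new difficulty is that
\[
\langle(T^aGT^{1-a}+T^{1-a}GT^a)x,x\rangle=2\operatorname{Re}\langle G\,T^{1-a}x,T^ax\rangle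
\]
is a value of the sesquilinear form of $G$ at two different vectors. If we required both to lie in $\ker E$, we could lose $2(j-1)$ dimensions and would
reach only $\lambda_{2j-1}(H)$. Polarization offers a way out: it expresses the cross term as a difference of two values of the quadratic
form of $G$, and since $G\ge0$ the subtracted one may be dropped. Only one vector, $T^ax+T^{1-a}x$, then has to lie in $\ker E$. Dropping
a term costs something; the point of the proof is that, after a normalization, the cost is affordable because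
$2a$ and $2-2a$ are both nonnegative.

\begin{proof}[Proof of Proposition~\ref{key}]
\emph{Normalization.} Fix $a$ and $j$. It suffices to prove, for all $G,T\ge0$ of order $N$, that
\begin{equation}\label{norm}
\lambda_j(G)\le1\ \Longrightarrow\ \lambda_j(H)\le1 .
\end{equation}
Indeed, let $\gamma>0$ and $\gamma\ge\lambda_j(G)$. Replacing $G,T$ by $\gamma^{-1}G,\gamma^{-1}T$ replaces $H$ by $\gamma^{-2}H$,
since $a+1+(1-a)=2$. So \eqref{norm} yields $\lambda_j(H)\le\gamma^2$, and we let $\gamma\downarrow\lambda_j(G)$ (the limit is needed only if $\lambda_j(G)=0$).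

\emph{Polarization.} Put $L=T^a+T^{1-a}$ and $M=T^a-T^{1-a}$, which are Hermitian. In the expansions of $LGL$ and $MGM$ the terms
$T^aGT^a$ and $T^{1-a}GT^{1-a}$ agree and the mixed terms have opposite signs, so
\[
LGL-MGM=2\bigl(T^aGT^{1-a}+T^{1-a}GT^a\bigr).
\]
Since $G\ge0$, we have $MGM\ge0$, and therefore
\begin{equation}\label{drop}
H\le\tfrac12LGL-T^2 .
\end{equation}

\emph{Restriction.} Assume $\lambda_j(G)\le1$. Let $E$ be the orthogonal projection onto the span of orthonormal eigenvectors of $G$ for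
$\lambda_1(G),\dots,\lambda_{j-1}(G)$. Then $\operatorname{rank}E=j-1$, and $\langle Gy,y\rangle\le\|y\|^2$ whenever $Ey=0$. The subspace
$\mathcal V=\ker(EL)$ has codimension $\operatorname{rank}(EL)\le j-1$. For $x\in\mathcal V$ we may take $y=Lx$, and \eqref{drop} gives
\begin{equation}\label{onV}
\langle Hx,x\rangle\le\tfrac12\|Lx\|^2-\langle T^2x,x\rangle=\bigl\langle(\tfrac12L^2-T^2)x,x\bigr\rangle .
\end{equation}

\emph{Comparison of functions of $T$.} We have $L^2=T^{2a}+T^{2-2a}+2T$. For every $\tau\ge0$,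
\begin{equation}\label{scalar}
1+\tau^2-\tau^{2a}-\tau^{2-2a}=(1-\tau^{2a})(1-\tau^{2-2a})\ge0,\qquad 2\tau\le1+\tau^2 ,
\end{equation}
where the product is nonnegative because both exponents are $\ge0$: both factors are $\ge0$ if $\tau\le1$ and $\le0$ if $\tau\ge1$. Adding the two
inequalities and using (F2), we get
$L^2\le2(I+T^2)$, that is, $\frac12L^2-T^2\le I$. So \eqref{onV} gives $\langle Hx,x\rangle\le\|x\|^2$ on $\mathcal V$, and (F1)
gives $\lambda_j(H)\le1$.
\end{proof}

\begin{remark}
For $a=\frac12$ we have $M=0$, nothing is dropped, and the proof is that of Section~\ref{rone}. Apart from ensuring that the powers of a singular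
$T$ are defined, the hypothesis $0\le a\le1$ enters only through \eqref{scalar}.
For $a<0$ or $a>1$ the exponents have opposite signs and the product in \eqref{scalar} is negative for every positive $\tau\ne1$.

The normalization matters as well. For general $\gamma$, polarization with $T^a\pm T^{1-a}$ leads to the scalar bound
$\frac\gamma2(\tau^{2a}+\tau^{2-2a}+2\tau)-\tau^2$, which for $a\ne\frac12$ is not homogeneous in $(\gamma,\tau)$, whereas the desired bound
$\gamma^2$ is. Undoing the normalization shows that the right choice for general $\gamma>0$ is $cT^a\pm c^{-1}T^{1-a}$ with $c=\gamma^{1/2-a}$.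
\end{remark}

\begin{proof}[Proof of Theorem~\ref{block}]
The diagonal blocks $P,Q$ of $G\ge0$ are positive semidefinite, so we may
apply Proposition~\ref{key} with $T=2\operatorname{diag}(P,Q)$. Since $2^a2^{1-a}=2$, the $(1,1)$ block of $H$ is
\[
2P^aPP^{1-a}+2P^{1-a}PP^a-4P^2=0 ,
\]
and the $(2,2)$ block is $0$ by the same computation with $Q$. The $(1,2)$ block is $2K$ with
$K=P^aWQ^{1-a}+P^{1-a}WQ^a$. Hence
\[
H=2\begin{pmatrix}0&K\\K^*&0\end{pmatrix},
\]
and $\lambda_j(H)=2s_j(K)$ for $j\le\min(p,q)$ by (F3). The proposition gives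
$2s_j(K)\le\lambda_j(G)^2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{main}]
Take $G$ from \eqref{G} and apply Theorem~\ref{block} with $P=A$, $Q=B$, $W=A^{1/2}B^{1/2}$ and $a=r-\frac12$. The hypothesis
$\frac12\le r\le\frac32$ says exactly that $0\le a\le1$. By \eqref{powers} the matrix on the left of Theorem~\ref{block} is
$A^rB^{2-r}+A^{2-r}B^r$, and $\lambda_j(G)=\lambda_j(A+B)$ for $j\le n$ by \eqref{lamG}.
\end{proof}

\section{The parameter $t$: proof of Theorem~\ref{conjthm}}

Let $X=A^2+tAB+B^2$ with $-2<t\le2$. Since $0<2+t\le4$ and $(A-B)^2\ge0$, identity \eqref{tform} gives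
\[
\frac{1}{2+t}\operatorname{Re}X\ \ge\ \tfrac12(AB+BA)+\tfrac14(A-B)^2=\tfrac14(A+B)^2 .
\]
Since $A+B\ge0$, we have $\lambda_j((A+B)^2)=\lambda_j(A+B)^2$. By monotonicity of eigenvalues (F1) and Theorem~\ref{main},
\[
2\lambda_j(\operatorname{Re}X)\ge\frac{2+t}{2}\,\lambda_j(A+B)^2\ge(2+t)\,s_j(A^rB^{2-r}+A^{2-r}B^r).
\]
This is the first inequality of
Theorem~\ref{conjthm}; the second is (F5). \qed

\section{Sharpness: proof of Theorem~\ref{sharp}}

\subsection*{Part (ii)}
Let $t>2$ and take Example~\ref{rankone} with $c\in(2/t,1)$. By \eqref{rankoneeig} the eigenvalue $(1-\frac{tc}2)(1-c)$ of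
$\operatorname{Re}(A^2+tAB+B^2)$ is negative, so $\lambda_2$ of this matrix is negative, while $(2+t)s_2(A^rB^{2-r}+A^{2-r}B^r)\ge0$. The first inequality of Theorem~\ref{conjthm} fails for $j=2$.

\subsection*{Part (i)}
For $A=B$ both sides of Theorem~\ref{main} equal $4\lambda_j(A)^2$, which is positive for $A=I$, so the constant is best possible. This also indicates where
to look for counterexamples: near a pair $A=B$, where there is no slack. We move away from it by letting $A$ and $B$ be
mirror images of each other.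

Let $r$ be real and $0<y<1$. Write
\[
\sigma_z=\begin{pmatrix}1&0\\0&-1\end{pmatrix},\quad\sigma_x=\begin{pmatrix}0&1\\1&0\end{pmatrix},\quad
\nu=C\sigma_z+S\sigma_x,\quad C\in(0,1],\ S=\sqrt{1-C^2}.
\]
Since $\sigma_z\sigma_x=-\sigma_x\sigma_z$, we have
\begin{equation}\label{nu}
\nu^2=I,\qquad\sigma_z\nu+\nu\sigma_z=2C\,I,\qquad\nu\sigma_z\nu=\nu(2C\,I-\nu\sigma_z)=2C\nu-\sigma_z .
\end{equation}
Let
\[
A=\tfrac12\bigl[(1+y)I+(1-y)\nu\bigr],\qquad B=\sigma_zA\sigma_z .
\]
The eigenvalues of $\nu$ are $\pm1$, so $A$ and $B$ are positive definite with eigenvalues $1,y$. For real $s$ we have $A^s=\frac12(p_sI+m_s\nu)$ with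
$p_s=1+y^s$ and $m_s=1-y^s$, and $B^s=\sigma_zA^s\sigma_z$. For $C=1$ we have $A=B$.

\emph{Singular values of the left side.} Let $K=A^rB^{2-r}+A^{2-r}B^r$. Since $\sigma_z$ is unitary, $K$ has the same singular values as
\[
K\sigma_z=A^r\sigma_zA^{2-r}+A^{2-r}\sigma_zA^r ,
\]
which is Hermitian. Expanding the right side and using \eqref{nu},
\begin{align*}
K\sigma_z&=\tfrac14\bigl[2p_rp_{2-r}\,\sigma_z+(p_rm_{2-r}+p_{2-r}m_r)(\sigma_z\nu+\nu\sigma_z)+2m_rm_{2-r}\,\nu\sigma_z\nu\bigr]\\
&=\tfrac12(p_rp_{2-r}-m_rm_{2-r})\,\sigma_z+\tfrac C2(p_rm_{2-r}+p_{2-r}m_r)\,I+C\,m_rm_{2-r}\,\nu .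
\end{align*}
Put $m=1+y^2$ and $q=y^r+y^{2-r}$. Then $p_rp_{2-r}=m+q$, $m_rm_{2-r}=m-q$, and
$p_rm_{2-r}+p_{2-r}m_r=2(1-y^2)$, so
\[
K\sigma_z=q\,\sigma_z+C(1-y^2)\,I+C(m-q)\,\nu .
\]
When $\nu$ is written out, the coefficients of $\sigma_z$ and $\sigma_x$ here are $q+C^2(m-q)$ and $CS(m-q)$. A matrix $\alpha\sigma_z+\beta\sigma_x$ with real $\alpha,\beta$ has
eigenvalues $\pm\sqrt{\alpha^2+\beta^2}$. So $K\sigma_z$ has eigenvalues $C(1-y^2)\pm\rho$, where $\rho\ge0$ and
\[
\rho^2=\bigl(q+C^2(m-q)\bigr)^2+C^2S^2(m-q)^2=q^2+C^2(m-q)(2q+m-q)=q^2+C^2(m^2-q^2).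
\]
Since $\rho^2-C^2m^2=S^2q^2\ge0$, we have $\rho\ge Cm\ge C(1-y^2)$, and the singular values of $K$ are
$s_{1,2}(K)=\rho\pm C(1-y^2)$.

\emph{Eigenvalues of the right side.} Since $\nu+\sigma_z\nu\sigma_z=2C\sigma_z$, we get $A+B=(1+y)I+C(1-y)\sigma_z$, and hence
\[
\lambda_{1,2}(A+B)^2=(1+y)^2+C^2(1-y)^2\pm2C(1-y^2).
\]

\emph{Comparison.} The terms $\pm2C(1-y^2)$ occur on both sides of $2s_j(K)\le\lambda_j(A+B)^2$ and cancel. So for $j=1$ and for
$j=2$ the inequality is equivalent to $2\rho\le(1+y)^2+C^2(1-y)^2$. Both sides are nonnegative, so squaring shows that this is equivalent to $F(C^2)\ge0$, where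
\[
F(\kappa)=\bigl((1+y)^2+\kappa(1-y)^2\bigr)^2-4\bigl(q^2+\kappa(m^2-q^2)\bigr).
\]
At $\kappa=1$, where $A=B$, we have $(1+y)^2+(1-y)^2=2m$ and $F(1)=4m^2-4m^2=0$. Moreover
\[
F'(1)=4m(1-y)^2-4(m^2-q^2)=4\bigl(q^2-2ym\bigr)=4\bigl(q^2-2y(1+y^2)\bigr),
\]
because $(1-y)^2-m=-2y$. If $F'(1)>0$, then $F(\kappa)<0$ for $\kappa<1$ close to $1$, and the inequality fails for both values of $j$.

Let $r<\frac12$. Then $q^2\ge y^{2r}$, and $y^{2r}>2y(1+y^2)$ for all sufficiently small $y>0$, since $y^{2r-1}\to\infty$ as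
$y\downarrow0$. Hence $F'(1)>0$ for such $y$. If $r>\frac32$, then $2-r<\frac12$, and $K$ is unchanged when $r$ is replaced by $2-r$. This proves
(i). \qed

\smallskip
The computation shows where $\frac12$ comes from: it is the exponent at which $q^2\sim y^{2r}$ and $2ym\sim2y$ are of the same order
as $y\downarrow0$. For $1-1/\sqrt2\le r<\frac12$ the inequality of Theorem~\ref{main} holds for positive numbers but fails for some of these pairs of
$2\times2$ matrices.

\begin{thebibliography}{9}
\bibitem{MT} ``Matrix Theory'', \texttt{https://github.com/spreadcharm/matrix}.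
\end{thebibliography}

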